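# Burkholder's function and the extension of $\mathcal C(K)$-valued operators from subspaces of UMD spaces

## 1. A function of two variables that is concave along diagonals

Let $Y$ be a real Banach space and let $\beta>0$. Consider the following game. A pair $(x,y)\in Y\times Y$ is given. In round $k$ a sign $\epsilon_k=\pm1$ is announced; then a random vector $d_k$ of conditional mean zero is drawn, $x$ moves by $d_k$ and $y$ moves by $\epsilon_kd_k$. After finitely many rounds we are paid $\|y\|^2-\beta^2\|x\|^2$, evaluated at the final positions. Let $U(x,y)$ be the best expected payoff.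

Formally, a *tuple* consists of a finite probability space, a filtration $\mathcal F_0\subset\dots\subset\mathcal F_n$ with $\mathcal F_0$ trivial ($n\ge0$), $Y$-valued martingale differences $d_1,\dots,d_n$, and predictable signs $\epsilon_k=\pm1$, that is, $\epsilon_k$ is $\mathcal F_{k-1}$-measurable. Put
$$U(x,y)=\sup\ \mathbb E\Big(\Big\|y+\sum_k\epsilon_kd_k\Big\|^2-\beta^2\Big\|x+\sum_k d_k\Big\|^2\Big),\qquad x,y\in Y,\tag{1}$$
the supremum being over all tuples.

What $U$ is for. Since one may spend a first round moving along $(v,\pm v)$, the function $v\mapsto U(x+v,y\pm v)$ is concave. A continuous concave function is weakly upper semicontinuous, so if $v$ is close to $0$ in the weak topology, the step from $(x,y)$ to $(x+v,y\pm v)$ hardly increases $U$. If $v_1,v_2,\dots$ is a deterministic sequence in which each $v_{k+1}$ is weakly small relative to the previous vectors, then $U$ hardly grows along the walk $(\sum_{j\le k}v_j,\sum_{j\le k}\epsilon_jv_j)$. This bounds $\|\sum\epsilon_jv_j\|$ by a multiple of $\|\sum v_j\|$ plus a constant: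 signs can be changed at will. We shall use this twice, to put signs into a sum and to take them out again, in order to extend operators into $\mathcal C(K)$. Everything requires $U$ to be finite, and this is where the hypothesis on $Y$ enters.

**Definition (UMD).** A Banach space $X$ has (UMD) if for some (equivalently, every) $1<p<\infty$ there is $C=C(p)$ such that for every finite $X$-valued martingale $(M_n)_{n=0}^N$ and all signs $\epsilon_j=\pm1$,
$$\Big(\mathbb{E}\Big\|\sum_{j=1}^N \epsilon_j\, dM_j\Big\|^p\Big)^{1/p}\le C\,\big(\mathbb{E}\|M_N\|^p\big)^{1/p},\qquad dM_j=M_j-M_{j-1}.$$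

We always take $p=2$ and $C\ge1$. A Hilbert space has $C=1$: there $M_0,dM_1,\dots,dM_N$ are orthogonal in $L_2$, so $\mathbb E\|\sum\epsilon_jdM_j\|^2=\sum\mathbb E\|dM_j\|^2\le\mathbb E\|M_N\|^2$.

The following facts are in Hytönen–van Neerven–Veraar–Weis, *Analysis in Banach Spaces I*, Ch. 4. UMD spaces are (super-)reflexive. UMD passes to closed subspaces with the same constant, and, for $p=2$, to duals with the same constant, because $f\mapsto\sum_{j\ge1}\epsilon_j(\mathbb E[f|\mathcal F_j]-\mathbb E[f|\mathcal F_{j-1}])$ is formally self-adjoint. Hence UMD passes to quotients: $X/F=(F^\perp)^*$.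

From here to the end of this section $Y$ is UMD with constant $C\ge1$ for $p=2$, and $\beta=2C$.

For example, let $Y$ be a Hilbert space, $C=1$, $\beta=2$. For a tuple put $S=\sum d_k$ and $S'=\sum\epsilon_kd_k$. Both have mean zero, and both have second moment $\sum\mathbb E\|d_k\|^2$. So the value of the tuple is $\|y\|^2-4\|x\|^2-3\,\mathbb E\|S\|^2$, the best tuple is the empty one, and $U(x,y)=\|y\|^2-4\|x\|^2$. Here
$$U(x+v,y+\epsilon v)=U(x,y)+2\langle \epsilon y-4x,v\rangle-3\|v\|^2$$
is visibly concave in $v$, and along weakly null $v$ its $\limsup$ is at most $U(x,y)$.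

**Lemma 1.**

1. $\|y\|^2-\beta^2\|x\|^2\le U(x,y)\le 2\|y\|^2$; hence $U(0,0)=0$. Also $U(-x,-y)=U(x,y)$.
2. For each $r>0$ there is $L_r$ with $|U(x,y)-U(x',y')|\le L_r(\|x-x'\|+\|y-y'\|)$ whenever all four norms are $\le r$.
3. For $\epsilon=\pm1$ the map $v\mapsto U(x+v,y+\epsilon v)$ is concave and continuous, hence weakly upper semicontinuous. In particular $U(v,\epsilon v)\le0$.

*Proof.* **Step 1: predictable signs are allowed in the UMD inequality.** We show that for every tuple and every $x\in Y$
$$\mathbb E\Big\|\sum\epsilon_kd_k\Big\|^2\le C^2\,\mathbb E\Big\|x+\sum d_k\Big\|^2.\tag{2}$$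
Split $d_k$ into the two consecutive differences $d_k1_{\{\epsilon_k=1\}}$ and $d_k1_{\{\epsilon_k=-1\}}$. Between $\mathcal F_{k-1}$ and $\mathcal F_k$ insert the $\sigma$-algebra $\mathcal G$ generated by $\mathcal F_{k-1}$ and the sets $B\cap\{\epsilon_k=1\}$, $B\in\mathcal F_k$. The set $\{\epsilon_k=1\}$ lies in $\mathcal F_{k-1}$. The first difference is $\mathcal G$-measurable, and its conditional expectation given $\mathcal F_{k-1}$ is $1_{\{\epsilon_k=1\}}\mathbb E[d_k|\mathcal F_{k-1}]=0$. On $\{\epsilon_k=-1\}$ the $\sigma$-algebra $\mathcal G$ has the same trace as $\mathcal F_{k-1}$, so there $\mathbb E[d_k1_{\{\epsilon_k=-1\}}|\mathcal G]=\mathbb E[d_k|\mathcal F_{k-1}]=0$; on $\{\epsilon_k=1\}$ it is $0$ trivially. So we have a martingale with $M_0=x$ and final value $x+\sum d_k$, and (2) is the UMD inequality for it with the deterministic signs $+,-,+,-,\dots$.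

**Step 2: part 1.** With $S=\sum d_k$, $S'=\sum\epsilon_kd_k$, (2) gives
$$\mathbb E\|y+S'\|^2\le2\|y\|^2+2C^2\,\mathbb E\|x+S\|^2,\tag{3}$$
and, since $\beta^2=4C^2$,
$$\mathbb E\big(\|y+S'\|^2-\beta^2\|x+S\|^2\big)\le 2\|y\|^2-2C^2\,\mathbb E\|x+S\|^2.\tag{4}$$
The upper bound follows from (4), the lower bound from the tuple with $n=0$. At $(0,0)$ both bounds are $0$. Replacing all $d_k$ by $-d_k$ gives the symmetry.

**Step 3: part 2.** Let all norms be $\le r$ and let a tuple have value $\ge U(x,y)-\eta$ at $(x,y)$, $0<\eta\le1$. By (4) and part 1,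
$$2C^2\,\mathbb E\|x+S\|^2\le2\|y\|^2-U(x,y)+1\le(1+\beta^2)r^2+1=:\rho.$$
So $\mathbb E\|x+S\|^2\le\rho$, and $\mathbb E\|y+S'\|^2\le2r^2+\rho$ by (3). For numbers $a,\delta\ge0$ and $c\ge0$ with $c\ge a-\delta$ we have $c^2\ge a^2-2a\delta$ (if $a<\delta$ the right side is $\le0$). Hence
$$\|y'+S'\|^2\ge\|y+S'\|^2-2\|y-y'\|\,\|y+S'\|,$$
$$\|x'+S\|^2\le\|x+S\|^2+2\|x-x'\|\,\|x+S\|+\|x-x'\|^2,\qquad\|x-x'\|^2\le2r\|x-x'\|.$$
Taking expectations, the same tuple shows
$$U(x',y')\ge U(x,y)-\eta-2(2r^2+\rho)^{1/2}\|y-y'\|-\beta^2(2\rho^{1/2}+2r)\|x-x'\|.$$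
Let $\eta\to0$ and exchange the roles of the two points.

**Step 4: part 3.** Let $v=\lambda_1v_1+\lambda_2v_2$ be a convex combination. Take nearly optimal tuples $\tau_i$ for $(x+v_i,y+\epsilon v_i)$, padded by zero differences to equal length. Form a new tuple whose first difference equals $v_i-v$ with probability $\lambda_i$, with sign $\epsilon$; then on branch $i$ follow $\tau_i$. The first difference has mean zero, and the signs are still predictable. Started at $(x+v,y+\epsilon v)$, on branch $i$ we are after one round at $(x+v_i,y+\epsilon v_i)$, so the value of the new tuple is $\sum\lambda_i\,\mathrm{value}(\tau_i)$. Hence $U(x+v,y+\epsilon v)\ge\sum\lambda_iU(x+v_i,y+\epsilon v_i)$. Continuity is part 2. The superlevel sets of a continuous concave function are closed and convex, hence weakly closed: this is weak upper semicontinuity. Finally $v\mapsto U(v,\epsilon v)$ is concave and, by part 1, even; so $U(v,\epsilon v)=\frac12U(v,\epsilon v)+\frac12U(-v,-\epsilon v)\le U(0,0)=0$. $\square$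

## 2. The $\mathcal C$-extension property and two theorems

**Definition ($\mathcal C$-extension property).** Let $X$ be a separable Banach space and $E\subset X$ a closed subspace. The pair $(E,X)$ has the $\mathcal C$-extension property if for every compact metric $K$ every bounded linear $T:E\to\mathcal C(K)$ has a bounded linear extension $\tilde T:X\to\mathcal C(K)$. The space $X$ has the $\mathcal C$-extension property if $(E,X)$ has it for every closed subspace $E\subset X$.

Problem 4 of "Extension Problems For $\mathcal C(K)$-Spaces And Twisted Sums" (http://kaltonmemorial.missouri.edu/docs/lmslns2006.pdf) asks whether every separable Banach space with (UMD) has the $\mathcal C$-extension property. Two results are quoted with it. If $1<p<\infty$ and $\ell_p\subset X$, where $X$ has (UMD) and an unconditional basis (or even an unconditional finite-dimensional decomposition), then $(\ell_p,X)$ has the property. On the other hand, for each $1<p<\infty$ there is a super-reflexive $X$ with an unconditional basis containing $\ell_p$ such that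 $(\ell_p,X)$ fails it. The answer to the problem is yes.

**Theorem A.** Let $X$ be a separable UMD space, $E\subset X$ a closed subspace, $K$ compact metric. Every bounded linear $T:E\to\mathcal C(K)$ extends to a bounded linear $\tilde T:X\to\mathcal C(K)$.

**Theorem B.** For every $C$ there is $\lambda(C)<\infty$ such that: if $X$ is any UMD space (separable or not) with UMD constant for $p=2$ at most $C$, $E\subset X$ is closed, $K$ is compact Hausdorff, and either $K$ is metrizable or $E$ is separable, then every bounded $T:E\to\mathcal C(K)$ has an extension $\tilde T:X\to\mathcal C(K)$ with $\|\tilde T\|\le\lambda(C)\|T\|$. Moreover, for every bounded linear surjection $Q:Y\to Z$ with $Y$ separable UMD there are $\lambda$ and a weakly continuous $\Phi:B_Z\to\lambda B_Y$ with $Q\Phi=\mathrm{id}$.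

In particular separable $L_p$-spaces, Schatten classes $S_p$ and separable noncommutative $L_p$-spaces, $1<p<\infty$, have the $\mathcal C$-extension property. By the negative result above, UMD cannot be weakened to super-reflexivity, even together with an unconditional basis. UMD is not necessary: $c_0$ has the $\mathcal C$-extension property (Lindenstrauss–Pełczyński, J. Funct. Anal. 8 (1971)) and is not reflexive, hence not UMD.

Scalars are real from now on. For complex scalars, regard the spaces as real spaces (UMD is unaffected), extend the real-linear operator $\mathrm{Re}\,T$ to a real-linear $S$, and put $\tilde Tx=Sx-iS(ix)$. Then $\tilde T(ix)=S(ix)+iSx=i\tilde Tx$, so $\tilde T$ is complex-linear; on $E$ it equals $\mathrm{Re}\,Te-i\,\mathrm{Re}(iTe)=Te$; and $\|\tilde T\|\le2\|S\|$.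

## 3. Extensions are weakly continuous lifts

Let $X$ be reflexive, $D\subset X$ closed, $Y=X^*$. For $T:D\to\mathcal C(K)$ put $g(t)=T^*\delta_t\in D^*$, that is, $g(t)(e)=(Te)(t)$. Then $g:K\to D^*$ is bounded and weak$^*$ continuous, hence weakly continuous as $D$ is reflexive. Conversely every bounded weakly continuous $g:K\to D^*$ defines an operator by this formula. Extensions of $T$ to $X$ correspond in the same way to bounded weakly continuous $f:K\to Y$ with
$$f(t)|_D=g(t)\qquad(t\in K).\tag{5}$$
So the question is whether a bounded weakly continuous family of functionals on $D$ can be lifted to a bounded weakly continuous family of functionals on $X$. At a single $t$, Hahn–Banach gives a lift of the same norm. The whole difficulty is to choose the lifts weakly continuously.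

Three cases can be done at once. If $D$ is complemented by a projection $P$, then $f(t)=g(t)\circ P$ works; this covers finite-dimensional $D$, and all $D$ if $X$ is a Hilbert space. If $K$ is finite, Hahn–Banach suffices.

The third case is $K=\mathbb N\cup\{\infty\}$, with $X$ separable and reflexive; no UMD is needed. Let $\|g\|\le r$, let $f(n)\in rB_Y$ be Hahn–Banach lifts of $g(n)$, and let $L=\{l\in rB_Y:l|_D=g(\infty)\}$, which is nonempty. With $(x_j)$ dense in $B_X$, the metric $d(f,h)=\sum2^{-j}|(f-h)(x_j)|$ gives the weak topology on bounded sets. Then $d(f(n),L)\to0$. Otherwise a subsequence stays at distance $\ge c>0$ from $L$; a further subsequence converges weakly to some $f^*\in rB_Y$ with $f^*|_D=\lim g(n)=g(\infty)$, so $f^*\in L$, a contradiction. Choose $l_n\in L$ with $d(f(n),l_n)\to0$ and fix $l_0\in L$. The lifts $f(n)-l_n+l_0$ of $g(n)$ have norm at most $3r$ and converge weakly to the lift $l_0$ of $g(\infty)$.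

## 4. Reduction to the Cantor set and to subspaces with an FDD

**Step 1: it suffices to take $K=\Delta$, the Cantor set.** Milutin's lemma (Pełczyński, Dissertationes Math. 58 (1968)): for $K$ compact metric there are a continuous surjection $\varphi:\Delta\to K$ and a norm-one operator $A:\mathcal C(\Delta)\to\mathcal C(K)$ with $A(h\circ\varphi)=h$ for all $h\in\mathcal C(K)$. Given $T:E\to\mathcal C(K)$, extend $e\mapsto(Te)\circ\varphi$ to $T_1:X\to\mathcal C(\Delta)$ and put $\tilde T=AT_1$.

**Step 2: the property passes through quotients.** If $F\subset E\subset X$ and $(F,X)$, $(E/F,X/F)$ have the property, so does $(E,X)$. Let $S:X\to\mathcal C(K)$ extend $T|_F$. Then $T-S|_E$ vanishes on $F$ and induces an operator on $E/F\subset X/F$; extend it to $R':X/F\to\mathcal C(K)$. With the quotient map $q:X\to X/F$ put $\tilde T=S+R'q$. For $e\in E$, $\tilde Te=Se+(T-S)e=Te$.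

**Definition (FDD).** A finite-dimensional decomposition of $E$ is a sequence $(E_i)$ of finite-dimensional subspaces such that each $e\in E$ has a unique expansion $e=\sum_ie_i$ with $e_i\in E_i$. The partial sum projections $P_ne=\sum_{i\le n}e_i$ are then uniformly bounded.

For example, consecutive blocks of a Schauder basis span an FDD, and the $\ell_2$-sum of finite-dimensional spaces $G_i$ has the FDD $(G_i)$ with $\|P_n\|\le1$.

**Step 3: we may assume that $E$ is infinite-dimensional with an FDD.** Johnson–Rosenthal (Studia Math. 43 (1972); Lindenstrauss–Tzafriri, *Classical Banach Spaces I*, Section 1.g): every infinite-dimensional $E$ with separable dual has a closed subspace $F$ such that both $F$ and $E/F$ have FDDs. Our $E$ is separable and reflexive, so $E^*$ is separable. Moreover $X/F$ is again separable UMD. So by Step 2 it suffices to treat pairs whose smaller space has an FDD; if that space is finite-dimensional, it is complemented and there is nothing to do.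

**Setting for Sections 5–11.** $X$ is separable UMD, $Y=X^*$ (separable, reflexive, UMD), $C\ge1$ is a UMD constant of $Y$ for $p=2$, $\beta=2C$, and $U$ is the function (1). $E\subset X$ is infinite-dimensional with FDD $(E_i)$, partial sum projections $P_n$ ($P_0=0$), and $b=\sup\|P_n\|\ge1$. For $m<M$,
$$E_{(m,M]}=E_{m+1}+\dots+E_M,\qquad E_{>m}=\overline{\mathrm{span}}\,(E_i)_{i>m}.$$
Fix increasing finite-dimensional $X_n\subset X$ and $V_n\subset Y$ with dense unions and $X_n\supset E_1+\dots+E_n$. Put $R_0=b+1$, $R=2R_0$. Here $\mathbb N=\{1,2,\dots\}$, and $d(f,V)$ is the norm distance. A bounded sequence in $Y$ that tends to $0$ at every point of $\bigcup X_n$ tends to $0$ weakly, because $\bigcup X_n$ is dense and $X$ is reflexive.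

For every $f\in Y$
$$\|f|_{E_{>n}}\|\to0.\tag{6}$$
Otherwise there are $c>0$ and unit vectors $e_n\in E_{>n}$ with $f(e_n)\ge c$ for infinitely many $n$. A weak cluster point $e$ of these satisfies $P_me=0$ for all $m$, so $e=\lim P_me=0$, while $f(e)\ge c$.

## 5. Lifting block by block, or cutting one Hahn–Banach lift

Let $D$ be the subspace from which we extend. With cut points $m_1<m_2<\dots$ split $g(t)$ into the blocks $z_k=g(t)\circ(P_{m_k}-P_{m_{k-1}})$. After rounding, each $z_k$ takes finitely many values, and $g(t)$ becomes a branch $(z_1,z_2,\dots)$ of a tree. To obtain a weakly continuous lift it is enough to find $u_k\in Y$ such that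

* $u_k$ depends only on $(z_1,\dots,z_k)$,
* $u_k|_D=z_k$ up to a small error,
* $u_k$ is tiny on $X_q$ as soon as $k$ is large relative to $q$,
* the partial sums $\sum_{k\le n}u_k$ are bounded.

Then $\sum_ku_k(x)$ converges uniformly on the tree for each $x\in\bigcup X_q$, and boundedness extends this to all $x\in X$.

The first approach is to lift each $z_k$ separately by a vector of controlled norm that is tiny on the early $X_q$. Everything holds except boundedness. Take $X=\ell_2\oplus_2\ell_2$, $D=\ell_2\oplus0$, all $z_k=0$, and $u_k=(0,e_k)$. These are lifts of $0$ of norm $1$ and weakly null, but $\|\sum_{k\le n}u_k\|=\sqrt n$.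

The opposite approach is to let $f$ be a Hahn–Banach extension of the whole $z=\sum z_k$ and to cut it into pieces: $u_k=f'_k-f'_{k-1}$ with $\|f'_k\|\le\|f\|$. Now the partial sums are bounded, but $u_k$ depends on the future $z_{k+1},z_{k+2},\dots$. A small example: let $X=\mathbb R^3$ be such that the unit ball of $Y$ is the convex hull of $\pm(1,1,1)$, $\pm(1,-1,-1)$, $\pm(0,0,1)$, and let $D$ be spanned by the first two unit vectors. The face $\{x_1=1\}$ of this ball is $\{(1,s,s):|s|\le1\}$. So the functional $(1,s)$ on $D$ has norm $1$ and its only norm-one extension is $(1,s,s)$: the third coordinate of $f$ is dictated by $z_2=s$, and if the third unit vector is tested early, the piece $u_1$ already contains it.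

A natural repair is averaging. Put a probability $\mu$ on the finitely many branches of length $K$, let $\mathcal F_k$ be generated by $(z_1,\dots,z_k)$, and replace $u_k$ by $\mathbb E_\mu[u_k|\mathcal F_k]$. This is adapted and is still a lift of $z_k$. But the bound on the sum can be lost: with $\mathcal F_1$ trivial, $\mathcal F_2$ everything, $u_1=h$, $u_2=-h$, we have $u_1+u_2=0$, yet $\mathbb E[u_1|\mathcal F_1]+\mathbb E[u_2|\mathcal F_2]=\mathbb Eh-h$. What conditional expectations do respect, in UMD spaces, are *randomly signed* sums (Stein's inequality), and only in the mean with respect to $\mu$. Three tools close the gap.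

* Before averaging, put signs in: $\|\sum\epsilon_ku_k\|$ is controlled by $\|\sum u_k\|$ for cut pieces. This uses $U$.
* To pass from the mean with respect to each $\mu$ to every branch, use a minimax theorem.
* After averaging, take the signs out: this uses $U$ again.

One more obstacle is that the place where $f$ can be cut depends on $f$, hence on the future. This is handled by compactness and by leaving gaps in the FDD.

## 6. Changing signs in sums of weakly small vectors

The next lemma makes "weakly small relative to $(x,y)$" quantitative and uniform.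

**Lemma 2.** There is a strictly increasing $\psi:\mathbb N\to\mathbb N$ with $\psi(t)\ge2^t$ such that, with
$$A_t=\{(x,y)\in V_t^2:\|x\|,\|y\|\le(R+1)t\},$$
the following holds: if $(x,y)\in A_t$, $\epsilon=\pm1$, $\|v\|\le R$ and $\|v|_{X_{\psi(t)}}\|\le1/\psi(t)$, then $U(x+v,y+\epsilon v)\le U(x,y)+2^{-t-1}$.

*Proof.* If a value $q$ works as $\psi(t)$, so does every larger $q'$, since $\|v|_{X_{q'}}\|\le1/q'$ implies $\|v|_{X_q}\|\le1/q$. So it suffices that some $q$ works for each $t$. If none works for $t$, then for every $q$ there are $v_q$ with $\|v_q\|\le R$, $\|v_q|_{X_q}\|\le1/q$, a pair $(x_q,y_q)\in A_t$ and a sign $\epsilon_q$ with $U(x_q+v_q,y_q+\epsilon_qv_q)>U(x_q,y_q)+2^{-t-1}$. The set $A_t$ is compact, so along a subsequence $\epsilon_q=\epsilon$ and $(x_q,y_q)\to(x,y)$ in norm. By Lemma 1(2), $\limsup U(x+v_q,y+\epsilon v_q)\ge U(x,y)+2^{-t-1}$. But $(v_q)$ is bounded and tends to $0$ on $\bigcup X_n$, so $v_q\to0$ weakly. This contradicts weak upper semicontinuity (Lemma 1(3)). $\square$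

Fix $\psi$, and a decreasing sequence $\eta_k\in(0,2^{-k}]$ with $2L_{(R+1)k}\,\eta_k\le2^{-k-1}$.

**Lemma 3.** Let $t_1<\dots<t_K$ be integers with $t_k\ge k$, and let $v_k\in Y$ satisfy $\|v_k\|\le R$, $d(v_k,V_{t_k})\le\eta_k$ $(k\le K)$, and $\|v_{k+1}|_{X_{\psi(t_k)}}\|\le1/\psi(t_k)$ $(k<K)$. Then for all signs $\epsilon_k,\sigma_k$,
$$\Big\|\sum_{k\le K}\epsilon_kv_k\Big\|\le\beta\Big\|\sum_{k\le K}\sigma_kv_k\Big\|+\beta+2.$$

*Proof.* The hypotheses are invariant under $v_k\mapsto\sigma_kv_k$, so let $\sigma_k=1$. Choose $v_k^*\in V_{t_k}$ with $\|v_k^*-v_k\|\le\eta_k$ and put $x_k=\sum_{j\le k}v_j^*$, $y_k=\sum_{j\le k}\epsilon_jv_j^*$. These lie in $V_{t_k}$ and have norm at most $k(R+1)\le t_k(R+1)$, so $(x_k,y_k)\in A_{t_k}$.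

We follow $U$ along this walk. By Lemma 1(3), $U(x_1,y_1)\le0$. Replacing $v_{k+1}^*$ by $v_{k+1}$ moves each variable by at most $\eta_{k+1}$, and all norms involved are at most $(R+1)(k+1)$. So Lemma 1(2) and then Lemma 2 give
$$U(x_{k+1},y_{k+1})\le U(x_k+v_{k+1},y_k+\epsilon_{k+1}v_{k+1})+2L_{(R+1)(k+1)}\eta_{k+1}\le U(x_k,y_k)+2^{-t_k-1}+2^{-k-2}.$$
As $t_k\ge k$, summing yields $U(x_K,y_K)\le\sum_k(2^{-k-1}+2^{-k-2})\le1$. By Lemma 1(1), $\|y_K\|^2\le\beta^2\|x_K\|^2+1$, hence $\|y_K\|\le\beta\|x_K\|+1$. Since $\sum\eta_k\le1$, we have $\|\sum\epsilon_kv_k\|\le\|y_K\|+1$ and $\|x_K\|\le\|\sum v_k\|+1$. The claim follows. $\square$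

## 7. Stein's inequality

This inequality makes averaging harmless for randomly signed sums.

**Lemma 4 (Stein's inequality; Bourgain).** Let $f_1,\dots,f_K$ be $Y$-valued functions on a finite probability space, $\mathcal F_1\subset\dots\subset\mathcal F_K$, and let $\varepsilon_k$ be independent Rademacher signs. Then
$$\mathbb E\Big\|\sum\varepsilon_k\mathbb E[f_k|\mathcal F_k]\Big\|^2\le C^2\,\mathbb E\Big\|\sum\varepsilon_kf_k\Big\|^2.$$

*Proof.* On the product space let $G=\sum\varepsilon_kf_k$, let $\mathcal G_0$ be trivial, and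
$$\mathcal G_{2k-1}=\mathcal F_k\otimes\sigma(\varepsilon_1,\dots,\varepsilon_{k-1}),\qquad\mathcal G_{2k}=\mathcal F_k\otimes\sigma(\varepsilon_1,\dots,\varepsilon_k),\qquad M_j=\mathbb E[G|\mathcal G_j].$$
This is a filtration. Terms $\varepsilon_jf_j$ whose sign is not yet revealed have conditional expectation $0$, so $M_{2k}=\sum_{j\le k}\varepsilon_j\mathbb E[f_j|\mathcal F_k]$ and $M_{2k-1}=\sum_{j\le k-1}\varepsilon_j\mathbb E[f_j|\mathcal F_k]$. Hence $dM_{2k}=\varepsilon_k\mathbb E[f_k|\mathcal F_k]$, and
$$\sum_k\varepsilon_k\mathbb E[f_k|\mathcal F_k]=\sum_kdM_{2k}=\frac12\Big(\sum_jdM_j+\sum_j(-1)^jdM_j\Big).$$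
By UMD each of the two sums has $L_2$-norm at most $C\|M_{2K}\|_2\le C\|G\|_2$. $\square$

## 8. Cutting a functional inside a window

We want to replace $f$ by a functional $f'$ that looks like $f$ on an initial space $X_{\psi(t)}$, nearly lies in $V_t$, and nearly vanishes far out on $E$. No single $t$ serves all $f$, but a bounded window of values of $t$ does.

**Lemma 5.** Given $m\in\mathbb N$ and $\theta>0$ there is $M>m$ such that for every $f\in R_0B_Y$ there are $t$ with $m\le t\le M$ and $f'\in R_0B_Y$ with

* (a) $d(f',V_t)\le\theta$;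
* (b) $\|(f-f')|_{X_{\psi(t)}}\|\le\theta/\psi(t)$;
* (c) $\|f'|_{E_{>M}}\|\le\theta$;
* (d) if $f$ vanishes on $E_{(m,M]}$, then $\|f'|_{E_{>m}}\|\le\theta$.

*Proof.* Otherwise for each $M>m$ there is $f_M\in R_0B_Y$ for which no such $t,f'$ exist. Let $f_M\to f_\infty$ weakly along a subsequence, so $f_\infty\in R_0B_Y$. We show that $f'=f_\infty$ works for a late member of the subsequence. Choose $t\ge m$ with $d(f_\infty,V_t)\le\theta$; this is (a). For large $M$ in the subsequence: $t\le M$; (b) holds since $f_M-f_\infty\to0$ weakly, hence uniformly on the unit ball of the finite-dimensional $X_{\psi(t)}$; (c) holds by (6). If $f_M$ vanishes on $E_{(m,M]}$ for infinitely many of these $M$, then $f_\infty$ vanishes on $E_{(m,M']}$ for every $M'$, hence on $E_{>m}$, and (d) holds for all of them. Otherwise (d) is vacuous for large $M$. So for some $M$ the pair $t,f_\infty$ serves $f_M$, a contradiction. $\square$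

Between $m$ and $M$ nothing is said about $f'|_E$: there $f'$ has stopped imitating $f$ at an unknown place. The remedy is to leave gaps. We shall treat first a subspace $F\subset E$ that has no components in the windows, and then functionals on $E$ that vanish on a subspace containing the windows.

**Choice of the windows.** Choose decreasing $\theta_k\in(0,\frac12]$ with $\theta_k\le\eta_{k+1}/2$ and $6b\,\theta_k\le2^{-k-1}$. Let $N_0=0$, $N_1=1$, and for $j\ge1$ let $N_{j+1}$ be the $M$ given by Lemma 5 for $m=N_j$, $\theta=\theta_j$. Put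
$$A=\bigcup_{j\text{ odd}}(N_{j-1},N_j],\qquad F=\overline{\mathrm{span}}\,(E_i)_{i\in A}\subset E.$$
We treat two cases simultaneously.

* Case 1 ($s=0$): $D=F$, $\mathcal Z=F^*$.
* Case 2 ($s=1$): $D=E$, $\mathcal Z=\{z\in E^*:z|_F=0\}$.

In case $s$ let $m_0=0$ and $m_k=N_{2k-1+s}$, $M_k=N_{2k+s}$ for $k\ge1$. Since $N_j\ge j$, we have $k\le m_k<M_k<m_{k+1}$. The window $(m_k,M_k]$ is $(N_{2k-1},N_{2k}]$ in Case 1, so it is disjoint from $A$; in Case 2 it is $(N_{2k},N_{2k+1}]$, so it is contained in $A$.

**The tree.** Since $P_n(F)\subset F$, $z\in\mathcal Z$ implies $z\circ P_n|_D\in\mathcal Z$. Let $\pi_kz=z\circ(P_{m_k}-P_{m_{k-1}})|_D$ and $H_k=\pi_k\mathcal Z\subset\mathcal Z$, a finite-dimensional space; note $\|\pi_k\|\le2b$. For $z=\sum_{j\le K}z_j$ with $z_j\in H_j$ and $k\le K$,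
$$z\circ P_{m_k}|_D=\sum_{j\le k}z_j.\tag{7}$$
Let $D_k\subset H_k$ be finite with $0\in D_k$, such that every $h\in H_k$ with $\|h\|\le2b$ is at distance $<2^{-k-2}$ from $D_k$. Put
$$S_K=\Big\{(z_1,\dots,z_K)\in\prod_{k\le K}D_k:\ \Big\|\sum_{j\le k}z_j\Big\|\le R_0\ \ \forall k\le K\Big\},$$
and let $S_\infty$ be the analogous set of infinite sequences. Truncation maps $S_K$ into $S_k$ for $k\le K$, and every element of $S_k$ extends to one of $S_K$ by zeros.

## 9. Lifting one branch

Given $z\in S_K$, say that vectors $u_k,e_k\in Y$ $(k\le K)$ satisfy **(W)** if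

* (W1) $\|u_k\|\le2R_0$ and $d(u_k,V_{M_k})\le\eta_k$;
* (W2) $\|u_k|_{X_{\psi(m_{k-1})}}\|\le1/\psi(m_{k-1})$ for $k\ge2$;
* (W3) $(u_k+e_k)|_D=z_k$ and $\|e_k\|\le2^{-k}$.

For fixed $k$ and $z_k$ these conditions define a convex, norm closed, hence weakly closed set of pairs $(u_k,e_k)$. They mention only the window $[m_k,M_k]$, not the cut place inside it. This is why they will survive averaging over different futures.

**Lemma 6 (signs go in).** For every $z\in S_K$ there are $u_k,e_k$ satisfying (W) and
$$\Big\|\sum_{k\le K}\epsilon_ku_k\Big\|\le\lambda_0:=\beta R_0+\beta+2\quad\text{for all signs }\epsilon_k.$$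

*Proof.* **Step 1: cut a Hahn–Banach lift.** Write also $z=\sum_{k\le K}z_k\in\mathcal Z$. Then $\|z\|\le R_0$; let $f\in Y$ extend $z$ from $D$ to $X$ with $\|f\|\le R_0$. For $k\le K$ apply Lemma 5 to $f$ with $m=m_k$, $M=M_k$; its $\theta$ is $\theta_j$ with $j=2k-1+s\ge k$, hence at most $\theta_k$. We obtain $t_k\in[m_k,M_k]$ and $f'_k\in R_0B_Y$. Put $f'_0=0$ and $u_k=f'_k-f'_{k-1}$.

**Step 2: the cut functionals restrict correctly to $D$.** We claim
$$\|f'_k|_D-z\circ P_{m_k}|_D\|\le3b\,\theta_k.\tag{8}$$
Since $\psi(t_k)\ge t_k\ge m_k$, we have $P_{m_k}e\in X_{m_k}\subset X_{\psi(t_k)}$, and (b) gives $|(f-f'_k)(P_{m_k}e)|\le\theta_kb\|e\|$ for $e\in E$.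

In Case 1 let $e\in F$. As $A\cap(m_k,M_k]=\emptyset$, $e=P_{m_k}e+(I-P_{M_k})e$. By (c), $|f'_k((I-P_{M_k})e)|\le\theta_k(1+b)\|e\|$. Also $f(P_{m_k}e)=z(P_{m_k}e)$, because $P_{m_k}e\in F=D$.

In Case 2 let $e\in E$. As $(m_k,M_k]\subset A$, the functional $f$, which equals $z$ on $E$, vanishes on $E_{(m_k,M_k]}\subset F$. So (d) applies: $|f'_k((I-P_{m_k})e)|\le\theta_k(1+b)\|e\|$. Again $f(P_{m_k}e)=z(P_{m_k}e)$.

In both cases $|f'_k(e)-z(P_{m_k}e)|\le(2b+1)\theta_k\|e\|\le3b\,\theta_k\|e\|$.

**Step 3: (W3).** By (7), $z_k=z\circ P_{m_k}|_D-z\circ P_{m_{k-1}}|_D$. So for $k\ge2$, (8) gives $\|u_k|_D-z_k\|\le3b(\theta_k+\theta_{k-1})\le6b\,\theta_{k-1}\le2^{-k}$, and $\|u_1|_D-z_1\|\le3b\,\theta_1\le\frac12$. Let $e_k\in Y$ be a Hahn–Banach extension of $z_k-u_k|_D$.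

**Step 4: (W1) and (W2).** Clearly $\|u_k\|\le2R_0=R$. We have $t_{k-1}\le M_{k-1}<m_k\le t_k\le M_k$. By (a), $d(u_k,V_{t_k})\le\theta_k+\theta_{k-1}\le2\theta_{k-1}\le\eta_k$ for $k\ge2$, and $d(u_1,V_{t_1})\le\theta_1\le\eta_1$. Since $V_{t_k}\subset V_{M_k}$, (W1) holds. For $k\ge2$, $u_k=(f-f'_{k-1})-(f-f'_k)$, so by (b)
$$\|u_k|_{X_{\psi(t_{k-1})}}\|\le\frac{\theta_{k-1}}{\psi(t_{k-1})}+\frac{\theta_k}{\psi(t_k)}\le\frac{\theta_{k-1}+\theta_k}{\psi(t_{k-1})}\le\frac1{\psi(t_{k-1})}.$$
As $\psi(m_{k-1})\le\psi(t_{k-1})$, (W2) follows.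

**Step 5: signs.** By Step 4, and since $t_k\ge m_k\ge k$, Lemma 3 applies to $(u_k)$ with the integers $(t_k)$. It gives $\|\sum\epsilon_ku_k\|\le\beta\|\sum u_k\|+\beta+2=\beta\|f'_K\|+\beta+2\le\lambda_0$. $\square$

**Lemma 7 (signs come out).** If $(u_k,e_k)_{k\le K}$ satisfy (W), then for all $n\le K$
$$\Big\|\sum_{k\le n}u_k\Big\|\le2\Big(\beta\,\mathbb E\Big\|\sum_{k\le K}\varepsilon_ku_k\Big\|+\beta+2\Big).$$

*Proof.* Only the window is known now: $u_k$ is nearly in $V_{M_k}$, and $u_{k+1}$ is small on $X_{\psi(m_k)}$, but $m_k<M_k$, so Lemma 3 does not fit the full sequence. It fits every other term. For $(u_{2j})_j$ take $t_j=M_{2j}\ge j$. Then $\|u_{2j}\|\le R$ and $d(u_{2j},V_{M_{2j}})\le\eta_{2j}\le\eta_j$. By (W2), $u_{2j+2}$ has norm at most $1/\psi(m_{2j+1})$ on $X_{\psi(m_{2j+1})}$, and $m_{2j+1}>M_{2j}$, so $\|u_{2j+2}|_{X_{\psi(M_{2j})}}\|\le1/\psi(M_{2j})$. In the same way Lemma 3 applies to $(u_{2j-1})_j$ with $t_j=M_{2j-1}$, since $m_{2j}>M_{2j-1}$. Hence for every choice of signs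
$$\Big\|\sum_{k\le n,\,k\text{ even}}u_k\Big\|\le\beta\Big\|\sum_{k\le n,\,k\text{ even}}\varepsilon_ku_k\Big\|+\beta+2,$$
and likewise for odd $k$. Average over the signs and use $\mathbb E\|\sum_{k\in B}\varepsilon_ku_k\|\le\mathbb E\|\sum_{k\le K}\varepsilon_ku_k\|$ for $B\subset\{1,\dots,K\}$ (Jensen: take the conditional expectation over the signs outside $B$). Add the two parts. $\square$

## 10. Adapted lifts by minimax

Lemma 6 gives good $u_k$ that look into the future. We now make them adapted, on every branch at once. We use Sion's minimax theorem in this form: let $\mathcal W$ be a nonempty convex subset of a topological vector space, $\mathcal M$ a finite-dimensional simplex, and $\Phi:\mathcal W\times\mathcal M\to\mathbb R$ convex and continuous in the first variable, affine and continuous in the second. Then $\inf_w\max_\mu\Phi=\max_\mu\inf_w\Phi$.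

**Proposition 8.** For each $K$ there are functions $u_k^K,e_k^K:S_k\to Y$ $(k\le K)$ such that for every $z\in S_K$ the vectors $u_k^K(z_1,\dots,z_k)$, $e_k^K(z_1,\dots,z_k)$ satisfy (W) and
$$\mathbb E\Big\|\sum_{k\le K}\varepsilon_ku_k^K(z_1,\dots,z_k)\Big\|\le\lambda_1:=C\lambda_0+1.$$

*Proof.* **Step 1: set up the game.** Let $\mathcal W$ be the set of families $w=(u_k,e_k)_{k\le K}$ of functions $S_K\to Y$, the $k$-th depending only on $(z_1,\dots,z_k)$, that satisfy (W) at every $z\in S_K$. It is a convex subset of a finite product of copies of $Y$, and its members are families of functions on the sets $S_k$. For a probability $\mu$ on the finite set $S_K$ put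
$$\Phi(w,\mu)=\sum_z\mu(z)\,\mathbb E\Big\|\sum_k\varepsilon_ku_k(z)\Big\|,$$
which is convex and norm continuous in $w$, affine and continuous in $\mu$.

**Step 2: against a known $\mu$, average.** Let $\hat u_k(z),\hat e_k(z)$ be given by Lemma 6. Let $\mathcal F_k$ be generated by $(z_1,\dots,z_k)$, and put $u_k=\mathbb E_\mu[\hat u_k|\mathcal F_k]$, $e_k=\mathbb E_\mu[\hat e_k|\mathcal F_k]$, with uniform averages on atoms of $\mu$-measure $0$. At each $z$ the pair $(u_k,e_k)(z)$ is a convex combination of pairs $(\hat u_k,\hat e_k)(z')$ with $z'_k=z_k$. Since (W) is convex for fixed $k$ and $z_k$, we get $w\in\mathcal W$; in particular $\mathcal W\ne\emptyset$. By Lemma 4,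
$$\Phi(w,\mu)\le\Big(\mathbb E_\mu\mathbb E_\varepsilon\Big\|\sum\varepsilon_ku_k\Big\|^2\Big)^{1/2}\le C\Big(\mathbb E_\mu\mathbb E_\varepsilon\Big\|\sum\varepsilon_k\hat u_k\Big\|^2\Big)^{1/2}\le C\lambda_0.$$

**Step 3: one family for all $\mu$.** By Step 2, $\max_\mu\inf_w\Phi\le C\lambda_0$. By Sion's theorem $\inf_w\max_\mu\Phi\le C\lambda_0$, so some $w\in\mathcal W$ has $\max_\mu\Phi(w,\mu)\le C\lambda_0+1$. Taking point masses for $\mu$ gives the bound at every $z\in S_K$. $\square$

## 11. From finite trees to weakly continuous lifts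

**Proposition 9.** There are $\lambda_3<\infty$ and a weakly continuous $\Psi:S_\infty\to\lambda_3B_Y$ ($S_\infty$ with the product topology) with $\Psi(z)(e)=\lim_n\sum_{k\le n}z_k(e)$ for $z\in S_\infty$, $e\in D$.

*Proof.* **Step 1: bounded partial sums.** Put $\lambda_2=2(\beta\lambda_1+\beta+2)$. For $z\in S_\infty$ and $n\le K$, Lemma 7 applied to the family of Proposition 8 at $(z_1,\dots,z_K)\in S_K$ gives $\|\sum_{k\le n}u_k^K(z_1,\dots,z_k)\|\le\lambda_2$.

**Step 2: let $K\to\infty$.** The set $\bigcup_kS_k$ is countable and the vectors $u_k^K(\sigma),e_k^K(\sigma)$ are bounded. By weak sequential compactness and a diagonal argument there are $K_i\to\infty$ with $u_k^{K_i}(\sigma)\to u_k(\sigma)$ and $e_k^{K_i}(\sigma)\to e_k(\sigma)$ weakly for all $k$ and $\sigma\in S_k$. Condition (W) is preserved, being weakly closed for each $k$ and $z_k$. By weak lower semicontinuity of the norm, $\|\sum_{k\le n}u_k(z_1,\dots,z_k)\|\le\lambda_2$ for all $n$ and $z\in S_\infty$.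

**Step 3: sum the pieces.** Let $\Psi_n(z)=\sum_{k\le n}(u_k+e_k)(z_1,\dots,z_k)$. Then $\|\Psi_n(z)\|\le\lambda_3:=\lambda_2+1$, and $\Psi_n$ is locally constant on $S_\infty$, since it depends on finitely many coordinates with finitely many values. Let $x\in X_q$. For $k\ge2$ with $\psi(m_{k-1})\ge q$, (W2), (W3) and $\psi(m_{k-1})\ge2^{m_{k-1}}\ge2^{k-1}$ give
$$|(u_k+e_k)(x)|\le(2^{-(k-1)}+2^{-k})\|x\|.$$
So $\Psi_n(\cdot)(x)$ converges uniformly on $S_\infty$ for $x\in\bigcup X_q$, and by boundedness and density for every $x\in X$. The limit $\Psi(z)$ is linear in $x$, bounded by $\lambda_3$, and $z\mapsto\Psi(z)(x)$ is continuous, so $\Psi$ is weakly continuous. By (W3), $\Psi_n(z)|_D=\sum_{k\le n}z_k$, which gives the formula. $\square$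

**Proposition 10.** Every bounded weakly continuous $g:\Delta\to\mathcal Z$ has a bounded weakly continuous $f:\Delta\to Y$ with $f(t)|_D=g(t)$ for all $t$.

*Proof.* By scaling let $\sup\|g\|\le1$.

**Step 1: round $g$ to branches of the tree.** Each $\pi_kg:\Delta\to H_k$ is norm continuous, because $H_k$ is finite-dimensional, and $\|\pi_kg\|\le2b$. For every $t$ there is $h\in D_k$ with $\|h-\pi_kg(t)\|<2^{-k-2}$, and the same holds on a neighborhood of $t$. As $\Delta$ is compact and zero-dimensional, a finite clopen partition yields a locally constant $\tilde g_k:\Delta\to D_k$ with $\|\tilde g_k(t)-\pi_kg(t)\|<2^{-k-2}$ for all $t$. Since $\sum_k2^{-k-2}=\frac14$,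
$$\Big\|\sum_{j\le k}\tilde g_j(t)\Big\|\le\|g(t)\circ P_{m_k}|_D\|+\tfrac14\le b+\tfrac14\le R_0.$$
So $\tilde g=(\tilde g_k)_k:\Delta\to S_\infty$ is well defined and continuous.

**Step 2: an approximate lift.** Put $h=\Psi\circ\tilde g$, which is weakly continuous with $\|h\|\le\lambda_3$. For $e\in D$, $\sum_{k\le n}\pi_kg(t)(e)=g(t)(P_{m_n}e)\to g(t)(e)$, so $\|h(t)|_D-g(t)\|\le\frac14$. Moreover $h(t)|_D\in\mathcal Z$: in Case 1 this is automatic, and in Case 2 it is a pointwise limit of functionals vanishing on $F$. Hence $g^{(1)}=2(g-h|_D):\Delta\to\mathcal Z$ is weakly continuous with $\sup\|g^{(1)}\|\le1$.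

**Step 3: iterate.** With $g^{(0)}=g$, obtain $h^{(j)}$ from $g^{(j)}$ as in Steps 1 and 2 and put $g^{(j+1)}=2(g^{(j)}-h^{(j)}|_D)$. Then
$$g=\sum_{j<n}2^{-j}h^{(j)}|_D+2^{-n}g^{(n)}.$$
The series $f=\sum_j2^{-j}h^{(j)}$ converges uniformly in norm, so $f$ is weakly continuous; $f|_D=g$, and $\|f\|\le2\lambda_3$. $\square$

## 12. Filling the gaps: proof of Theorem A

By Sections 3 and 4 it remains to take $E$ infinite-dimensional with an FDD and a bounded weakly continuous $g:\Delta\to E^*$, and to find a bounded weakly continuous $f:\Delta\to Y$ with $f(t)|_E=g(t)$.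

**Step 1: lift on $F$.** Case 1 of Proposition 10, applied to $t\mapsto g(t)|_F\in F^*$, gives a bounded weakly continuous $f_1:\Delta\to Y$ with $f_1(t)|_F=g(t)|_F$.

**Step 2: lift the remainder.** The map $t\mapsto g(t)-f_1(t)|_E$ is bounded, weakly continuous, and takes values in $\{z\in E^*:z|_F=0\}$. Case 2 of Proposition 10 gives a bounded weakly continuous $f_2:\Delta\to Y$ with $f_2(t)|_E=g(t)-f_1(t)|_E$.

Put $f=f_1+f_2$. This proves Theorem A: every separable UMD space has the $\mathcal C$-extension property, and the answer to Problem 4 is yes. $\blacksquare$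

## 13. Uniform constants, nonseparable spaces and selections: proof of Theorem B

Real scalars suffice; the passage to complex scalars in Section 2 costs a factor $2$ in the constant.

**Step 1: a uniform constant for separable $X$ and metrizable $K$.** If no $\lambda$ works for a given $C$, there are, after scaling, separable $X_n$ with UMD constant $\le C$, closed $E_n\subset X_n$, compact metric $K_n$, and $T_n:E_n\to\mathcal C(K_n)$ with $\|T_n\|\le1$ having no extension of norm $\le n$. (The letters $X_n,E_n$ have this meaning in this step only.) We glue the examples. The space $X=\ell_2(X_n)$ is separable, and summing the squared inequalities over the coordinates shows that it has UMD constant $\le C$ for $p=2$. Let $K=\{\infty\}\cup\bigsqcup K_n$ be the one-point compactification, which is compact metrizable. Define $T:\ell_2(E_n)\to\mathcal C(K)$ by $(Te)|_{K_n}=T_ne_n$, $(Te)(\infty)=0$. The function $Te$ is continuous at $\infty$ since $\|T_ne_n\|\le\|e_n\|\to0$, and $\|T\|\le1$. By Theorem A, $T$ has an extension of some norm $\Lambda$.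 Restricting it to $X_n$, and its values to $K_n$, gives an extension of $T_n$ of norm $\le\Lambda$. This is a contradiction for $n\ge\Lambda$. Let $\lambda=\lambda(C)$ be a constant that works.

**Step 2: arbitrary UMD $X$, metrizable $K$.** The idea is to find a separable part of $X^*$ in which all the lifting takes place. Let $X$ have UMD constant at most $C$, let $Y=X^*$, $Q:Y\to E^*$ the restriction map, and $g(t)=T^*\delta_t$, which is weakly continuous from $K$ to $E^*$. As $K$ is separable, $g(K)$ has a countable weakly dense subset. The norm closed span of that subset is weakly closed, so it contains $g(K)$; hence $W=\overline{\mathrm{span}}\,g(K)$ is norm separable. Take $(w_n)$ dense in $W$ such that $\{w_n:\|w_n\|\le1\}$ is dense in $B_W$, and by Hahn–Banach $y_n\in Y$ with $Qy_n=w_n$, $\|y_n\|=\|w_n\|$. Let $Y_1=\overline{\mathrm{span}}(y_n)$, which is separable UMD. Then $Q(Y_1)\subset W$. The set $Q(B_{Y_1})$ is weakly compact, hence closed, and contains a dense subset of $B_W$; as $\|Q\|\le1$, we get $Q(B_{Y_1})=B_W$.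

So $X_1=Y_1^*$ is separable (since $Y_1$ is separable and reflexive) and UMD with constant at most that of $X$. Moreover $J=(Q|_{Y_1})^*:W^*\to X_1$ is an isometric embedding, because $\|Jw^*\|=\sup\{w^*(Qy):y\in B_{Y_1}\}=\|w^*\|$. The operator $J(W^*)\to\mathcal C(K)$, $Jw^*\mapsto w^*(g(\cdot))$, has norm at most $\sup\|g\|\le\|T\|$. By Step 1 extend it to $X_1$ with norm at most $\lambda\|T\|$. As in Section 3, this yields a weakly continuous $f:K\to X_1^*=Y_1\subset Y$ with $\|f\|\le\lambda\|T\|$ and
$$w^*(Qf(t))=f(t)(Jw^*)=w^*(g(t))\qquad(w^*\in W^*),$$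
that is, $Qf(t)=g(t)$. Then $(\tilde Tx)(t)=f(t)(x)$ defines an operator $X\to\mathcal C(K)$ of norm at most $\lambda\|T\|$, and for $e\in E$, $f(t)(e)=(Qf(t))(e)=g(t)(e)=(Te)(t)$.

**Step 3: $E$ separable, $K$ arbitrary compact Hausdorff.** The closed unital subalgebra of $\mathcal C(K)$ generated by $T(E)$ is separable, hence isometric to $\mathcal C(K')$ with $K'$ compact metrizable. Apply Step 2 to $T:E\to\mathcal C(K')$ and view the extension as $\mathcal C(K)$-valued.

**Step 4: weakly continuous selections.** Let $Q:Y\to Z$ be a bounded linear surjection, $Y$ separable UMD. Then $Q^*$ embeds $Z^*$ isomorphically onto a closed subspace of the separable UMD space $Y^*$. The space $Z$ is separable and reflexive, so $B_Z$ is weakly compact and weakly metrizable. The operator $Q^*z^*\mapsto z^*|_{B_Z}$ from $Q^*Z^*$ to $\mathcal C(B_Z)$ ($B_Z$ with the weak topology) is bounded, since $\|z^*\|\le c\,\|Q^*z^*\|$ for some $c$. By Theorem A extend it to $S:Y^*\to\mathcal C(B_Z)$ and put $\Phi(z)=S^*\delta_z\in Y^{**}=Y$. Then $\Phi$ is weakly continuous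 and bounded, say by $\lambda$, and
$$z^*(Q\Phi(z))=\Phi(z)(Q^*z^*)=z^*(z)\qquad(z^*\in Z^*),$$
that is, $Q\Phi=\mathrm{id}$. $\blacksquare$
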